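\title{All but finitely many hyperbolic hypergeometric monodromy groups are thin}

\begin{abstract}
A hyperbolic hypergeometric monodromy group is an integral hypergeometric monodromy group whose Zariski closure is the orthogonal group of a rational quadratic form $Q$ of signature $(n-1,1)$. Fuchs, Meiri and Sarnak conjectured that all but finitely many of these groups have infinite index in $O_Q(\mathbb{Z})$. We prove the conjecture. To each group we attach two sequences of nonnegative multiples of $4$, the inner products between isotropic vectors fixed by conjugates of the two generators in a Lorentzian space of dimension at most $n+2$. If the value $4$ occurs only in the places where it is forced, the group is a triangle group up to signs and a finite central subgroup, and such a group cannot have finite index in $O_Q(\mathbb{Z})$ when $n\ge5$. Other occurrences of the value $4$ produce reflections, and finite index would then give a hyperbolic reflection group of finite covolume, which does not exist in large dimension. Bober's classification of integral factorial ratios shows that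 these two cases cover all but finitely many groups.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge3$ and let $\alpha=(\alpha_1,\dots,\alpha_n)$, $\beta=(\beta_1,\dots,\beta_n)\in\mathbb{Q}^n$ satisfy $\alpha_j-\beta_k\notin\mathbb{Z}$ for all $j,k$. The generalized hypergeometric equation of order $n$ on $\hat{\mathbb{C}}\setminus\{0,1,\infty\}$ is
\[
\bigl[(\theta+\beta_1-1)\cdots(\theta+\beta_n-1)-z(\theta+\alpha_1)\cdots(\theta+\alpha_n)\bigr]u=0,\qquad \theta=z\frac{d}{dz}.
\]
When $\beta_n=1$ one of its solutions is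
\[
{}_nF_{n-1}(\alpha_1,\dots,\alpha_n;\beta_1,\dots,\beta_{n-1};z)=\sum_{k\ge0}\frac{(\alpha_1)_k\cdots(\alpha_n)_k}{(\beta_1)_k\cdots(\beta_{n-1})_k\,k!}\,z^k,
\]
where $(\eta)_k=\eta(\eta+1)\cdots(\eta+k-1)$. Analytic continuation of the local solutions near $z_0=1/2$ along loops gives a representation of $\pi_1(\hat{\mathbb{C}}\setminus\{0,1,\infty\},1/2)$, a free group on two generators, in $\mathrm{GL}_n(\mathbb{C})$. Its image $\Gamma=\Gamma_{\alpha,\beta}$ is the \emph{hypergeometric monodromy group}.

Put
\[
f(t)=\prod_{j=1}^n\bigl(t-e^{2\pi i\alpha_j}\bigr),\qquad g(t)=\prod_{k=1}^n\bigl(t-e^{2\pi i\beta_k}\bigr).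
\]
The condition on $\alpha,\beta$ says that $f$ and $g$ are coprime. As in the setting of Fuchs, Meiri and Sarnak, we assume that $f$ and $g$ have integer coefficients, so that they are products of cyclotomic polynomials, and that the pair is \emph{primitive}: the equation is not induced from one of lower order via $z\mapsto z^m$, that is, $f$ and $g$ are not both polynomials in $t^m$ for some $m\ge2$. By Levelt's theorem, $\Gamma$ is conjugate to the subgroup of $\mathrm{GL}_n(\mathbb{Z})$ generated by the companion matrices $A$ of $f$ and $B$ of $g$, and we always use this integral realization. (The companion matrix of $t^n+c_{n-1}t^{n-1}+\dots+c_0$ sends $e_i$ to $e_{i+1}$ for $i<n$ and $e_n$ to $-\sum_i c_{i-1}e_i$.) By the theorem of Beukers and Heckman, either $\Gamma$ is finite or the identity component of its Zariski closure is $\mathrm{SL}_n$, an orthogonal group $\mathrm{SO}_n$ or a symplectic group $\mathrm{Sp}_n$. For fixed $n$ there are only finitely many pairs $(f,g)$; equivalently, finitely many $(\alpha,\beta)$ up to permuting the entries of $\alpha$ and of $\beta$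 and shifting entries by integers.

\begin{definition}\label{def:hhmg}
The group $\Gamma$ is a \emph{hyperbolic hypergeometric monodromy group} (HHMG) if it preserves a nondegenerate quadratic form $Q$ over $\mathbb{Q}$ of signature $(n-1,1)$ and the identity component of its Zariski closure is $SO_Q$. (Such a $Q$ is unique up to scaling.) An HHMG is \emph{arithmetic} if it has finite index in $O_Q(\mathbb{Z})$, and \emph{thin} if it has infinite index there.
\end{definition}

The group $O_Q(\mathbb{Z})$ acts on hyperbolic space $\mathbb{H}^{n-1}$ with a fundamental domain of finite volume (Theorem~\ref{thm:bhc}), so an HHMG is arithmetic exactly when it too has finite covolume. A thin HHMG is as large as possible from the point of view of polynomial equations, but it has infinite covolume. We count HHMGs over all $n\ge3$ simultaneously, as pairs $(\alpha,\beta)$ modulo the equivalence above, with $(\alpha,\beta)$ and $(\beta,\alpha)$ identified. Neither this identification nor counting groups up to conjugacy affects the following finiteness statement.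

\medskip
\noindent\textbf{Conjecture} (Fuchs--Meiri--Sarnak; see \cite{owr})\textbf{.} \emph{All but finitely many HHMGs are thin.}
\medskip

Since each $n$ contributes finitely many pairs, the conjecture says that there is an $n_0$ such that every HHMG with $n\ge n_0$ is thin.

\subsection{Results}

\begin{theorem}\label{thm:main}
All but finitely many HHMGs are thin.
\end{theorem}

Theorem~\ref{thm:main} follows from a more precise statement, which uses two operations on pairs of polynomials. The \emph{twist} replaces $(f(t),g(t))$ by $((-1)^nf(-t),(-1)^ng(-t))$, that is, it replaces $A,B$ by $-A,-B$; the group $\{\pm1\}\Gamma$ does not change. The involution $S$ is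
\[
S\colon (f,g)\longmapsto\bigl((-1)^ng(-t),\,(-1)^nf(-t)\bigr).
\]

\begin{theorem}\label{thm:precise}
Every HHMG has $n$ odd. After twisting if necessary, $f(1)=0$; let $f,g,A,B$ denote the possibly twisted objects and put
\[
\Phi(t)=\frac{f(t)}{g(t)}\left(\frac{t+1}{t-1}\right)^2 .
\]
Then $\Phi=\prod_i(t^{c_i}-1)^{e_i}$ with distinct $c_i\ge1$ and $e_i\in\mathbb{Z}\setminus\{0\}$, uniquely; let $d=\gcd(c_i)$. Let $n\ge5$.
\begin{itemize}
\item[(a)] If $d\ge2$, the HHMG is thin.
\item[(b)] If $d=1$, then either $\Phi$ or $\Phi^{-1}$ belongs to a fixed finite (``sporadic'') list, or, up to the involution $S$,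
\begin{equation}\label{eq:family}
\frac fg=\frac{(t^p-\sigma)(t^q-\tau)}{t^{p+q}-\sigma\tau}\cdot\frac{(t-1)^2}{(t+1)^2},\qquad p,q\ge1,\quad\gcd(p,q)=1,\quad\sigma,\tau\in\{\pm1\}.
\end{equation}
In case \eqref{eq:family} the HHMG is thin, except possibly when, up to exchanging $(\sigma,p)$ and $(\tau,q)$,
\[
\text{\rm(E1)}\ \ \sigma=-1,\ p=1,\ q\ge2,\qquad\text{or}\qquad\text{\rm(E2)}\ \ \sigma=\tau=-1,\ p,q\ge2 .
\]
In the cases {\rm(E1)}, {\rm(E2)} it is thin whenever $n\ge997$, and even whenever $n\ge21$.
\item[(c)] In case {\rm(a)}, and in case \eqref{eq:family} outside {\rm(E1)}, {\rm(E2)}, the group $\langle A,-A^{-1}B\rangle$ is the quotient, by a finite central subgroup of exponent dividing $2$, of a triangle group $\langle a,c\mid c^2,a^N,(ac)^{N'}\rangle$ with $N,N'\in\{2,3,\dots,\infty\}$.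
\end{itemize}
\end{theorem}

Here a relation with infinite exponent is omitted. The two bounds in (b) come from two different theorems on reflection groups; the weaker one suffices for Theorem~\ref{thm:main}. The condition $d\ge2$ concerns $\Phi$, not $f/g$, and is compatible with primitivity: for $f=(t-1)^3(t^2+1)$ and $g=(t+1)(t^4+1)$ one has $\Phi=(t^4-1)^2/(t^8-1)$ and $d=4$.

\subsection{What to expect, and the method}

The matrix $C=A^{-1}B$ is a reflection, so $\Gamma=\langle A,C\rangle$ is a quotient of $\mathbb{Z}*\mathbb{Z}/2$. The visible relations are $C^2=1$ and the orders of $A$ and $AC$, when these are finite. If there were essentially no others, $\Gamma$ would be a triangle group up to signs, and an infinite triangle group that is not virtually abelian contains no $\mathbb{Z}^2$. On the other hand, for $n\ge5$ every finite-index subgroup of $O_Q(\mathbb{Z})$ contains $\mathbb{Z}^{n-2}$, coming from a cusp. So one expects thinness unless there are further relations, and the task is to prove that there are none, or else to understand where they come from.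

The family
\begin{equation}\label{eq:running}
f_q=(t-1)^2(t^q-1),\qquad g_q=(t+1)^2\,\frac{t^{q+1}-1}{t-1},\qquad q\ \text{odd},\quad n=q+2,
\end{equation}
illustrates this. It consists of HHMGs (Example~\ref{ex:family}), so HHMGs exist for every odd $n\ge3$. For every $q$ the group $\langle A,-C\rangle$ is isomorphic to $\mathbb{Z}*\mathbb{Z}/2$ (Example~\ref{ex:familyNC}). For $q=1$ it acts on $\mathbb{H}^2$ with finite covolume and the HHMG is arithmetic (Section~\ref{sec:model}); for $q\ge3$ the same abstract group is too small for $\mathbb{H}^{q+1}$ and the HHMG is thin.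

The proof has four steps. First, the signature condition forces the roots of $f$ and $g$ to interlace almost perfectly on the unit circle (Section~\ref{sec:normal}). Second, we enlarge $\mathbb{R}^n$ by at most two dimensions so that the two generators fix isotropic vectors $E$ and $F$, and record the inner products $K_k$, $K_k'$ of $F$ and $E$ with their translates; these are nonnegative multiples of $4$ whose generating series are read off from $\Phi$ (Section~\ref{sec:extension}). Third, we prove a dichotomy. If $K_k=4$ and $K'_k=4$ occur only where they must, a wall-crossing argument in a square complex shows that the group is a triangle group (Section~\ref{sec:triangle}). Certain other solutions of $K_k=4$ give vectors of norm $2$, and the group then lies in a reflection group extended by a finite group (Section~\ref{sec:reflection}). Fourth, the interlacing makes $\Phi$ correspond to an integral ratio of factorials, so Bober's classification \cite{bober} lists the possible $\Phi$ (Section~\ref{sec:bober}), and the sequences $K,K'$ can be computed in closed form (Section~\ref{sec:cases}).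

\section{Background}\label{sec:background}

\subsection{Lorentzian spaces}

A \emph{Lorentzian space} is a real vector space $V$ with a symmetric bilinear form of signature $(m,1)$. Fix $v\in V$ with $(v,v)<0$; then $v^\perp$ is positive definite. A vector $x\neq0$ is \emph{causal} if $(x,x)\le0$. A causal vector has $(x,v)\ne0$, and it is called \emph{future} if $(x,v)<0$.

\begin{lemma}\label{lem:cone}
\begin{itemize}
\item[(a)] If $x,y$ are future, then $(x,y)\le0$, with equality only if $x,y$ are proportional isotropic vectors.
\item[(b)] If $w$ is causal, then either $(y,w)\le0$ for all future $y$, or $(y,w)\ge0$ for all future $y$.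
\item[(c)] An isometry that sends one future vector to a future vector sends every future vector to a future vector.
\end{itemize}
\end{lemma}

\begin{proof}
Scale $v$ so that $(v,v)=-1$ and write $x=sv+x'$, $y=tv+y'$ with $x',y'\in v^\perp$. Then $s,t>0$, $|x'|\le s$, $|y'|\le t$, and $(x,y)=-st+(x',y')\le0$ by the Cauchy--Schwarz inequality, with equality only if $|x'|=s$, $|y'|=t$ and $x',y'$ are positively proportional. This is (a), and (b) follows because $w$ or $-w$ is future. For (c), let $\gamma$ be an isometry and $x$ future. Then $(\gamma v,\gamma x)=(v,x)<0$, so by (a) the vectors $\gamma v$ and $\gamma x$ are both future or both not.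
\end{proof}

Hyperbolic space $\mathbb{H}^m$ is the set of future vectors of norm $-1$, with $\cosh d(x,y)=-(x,y)$; its isometry group is the index-two subgroup of $O(V)$ that preserves the future vectors. Rays of future isotropic vectors are the ideal points of $\mathbb{H}^m$. If $(r,r)>0$, the reflection $x\mapsto x-\frac{2(x,r)}{(r,r)}r$ fixes the Lorentzian hyperplane $r^\perp$ pointwise, so it acts on $\mathbb{H}^m$, as the reflection in $r^\perp\cap\mathbb{H}^m$. A \emph{discrete reflection group} is a discrete group $R$ of isometries of $\mathbb{H}^m$ generated by reflections. The closure of a component of the complement of the mirrors of all reflections in $R$ is a fundamental domain for $R$, its \emph{fundamental polyhedron}.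

\subsection{Lattices}

A \emph{lattice} in a real vector space $V$ is a discrete subgroup $\Lambda$ that spans $V$. If $V$ carries a form, $O(\Lambda)$ is the stabilizer of $\Lambda$ in $O(V)$; it is discrete. If $\Lambda,\Lambda'$ are lattices contained in $\mathbb{Q}^n\subset\mathbb{R}^n$, then $O(\Lambda)$ and $O(\Lambda')$ are commensurable: $k\Lambda\subset\Lambda'\subset k^{-1}\Lambda$ for some $k\geq 1$, and $O(\Lambda)$ permutes the finitely many lattices between $k\Lambda$ and $k^{-1}\Lambda$, so a finite-index subgroup of $O(\Lambda)$ preserves $\Lambda'$; the same holds with $\Lambda,\Lambda'$ exchanged. We use the following theorems.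

\begin{theorem}[Meyer]\label{thm:meyer}
An indefinite nondegenerate rational quadratic form in at least $5$ variables is isotropic over $\mathbb{Q}$.
\end{theorem}

\begin{theorem}[Borel--Harish-Chandra]\label{thm:bhc}
Let $\Lambda$ be a lattice of rank at least $3$ with a nondegenerate rational form. Then $O(\Lambda)$ has finite covolume in $O(\Lambda\otimes\mathbb{R})$.
\end{theorem}

\begin{theorem}[Prokhorov \cite{prokhorov}]\label{thm:prokhorov}
For $m\ge996$ there is no discrete reflection group on $\mathbb{H}^m$ whose fundamental polyhedron is noncompact of finite volume.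
\end{theorem}

\begin{theorem}[Esselmann \cite{esselmann}]\label{thm:esselmann}
For $m=20$ and for $m>21$ there is no lattice of signature $(m,1)$ over $\mathbb{Z}$ whose reflection subgroup has finite index in its orthogonal group.
\end{theorem}

Meyer's theorem enters through the following lemma, which is the only place where $n\ge5$ is needed.

\begin{lemma}\label{lem:unipotent}
Let $\Lambda$ be a lattice of rank $n\ge5$ with an integer-valued form of signature $(n-1,1)$. Then $O(\Lambda)$ contains a subgroup $U\cong\mathbb{Z}^{n-2}$ acting on $\mathbb{H}^{n-1}$ such that no nontrivial element of $U$ belongs to a discrete cocompact group of isometries of $\mathbb{H}^{n-1}$.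
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:meyer} there is a future isotropic $e\in\Lambda$. For $w\in e^\perp$ put $N_wx=(x,e)w-(x,w)e$. Then $(N_wx,y)=-(x,N_wy)$, $N_we=0$, and $N_wN_{w'}x=-(w,w')(x,e)e$. So the $N_w$ commute, $N_w^3=0$, and
\[
\mathcal{E}(w)x:=\exp(N_w)x=x+(x,e)w-(x,w)e-\tfrac12(w,w)(x,e)e
\]
is an isometry fixing $e$, with $\mathcal{E}(w)\mathcal{E}(w')=\mathcal{E}(w+w')$. We have $\mathcal{E}(w)=1$ if and only if $N_w=0$, that is, $w\in\mathbb{R}e$. For $w\in2\Lambda\cap e^\perp$ the formula shows that $\mathcal{E}(\pm w)$ preserves $\Lambda$. The image $U$ of $2\Lambda\cap e^\perp\cong\mathbb{Z}^{n-1}$ is its quotient by the intersection with $\mathbb{R}e$, so $U\cong\mathbb{Z}^{n-2}$.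

Let $u=\mathcal{E}(w)\ne1$. Since $e^\perp/\mathbb{R}e$ is positive definite, $(w,w)>0$, and for $x\in\mathbb{H}^{n-1}$ the formula gives $\cosh d(x,ux)=1+\frac12(w,w)(x,e)^2$. So $u$ has no fixed point. Fix $x_0\in\mathbb{H}^{n-1}$ and let $x_i$ be the point on the ray of $x_0+ie$. Then $(x_i,e)=(x_0,e)/\sqrt{1+2i|(x_0,e)|}\to0$, so $d(x_i,ux_i)\to0$. Suppose that $u$ lies in a discrete cocompact group $\Pi$. Choose $\gamma_i\in\Pi$ moving $x_i$ into a fixed compact set. The elements $\gamma_iu\gamma_i^{-1}$ move $\gamma_ix_i$ by a distance tending to $0$, so by discreteness they take finitely many values. Along a subsequence they equal one element $u'$ and $\gamma_ix_i$ converges to a fixed point of $u'$. This contradicts the absence of fixed points of $u$.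
\end{proof}

\subsection{Triangle groups}

For $N,N'\in\{2,3,\dots,\infty\}$ let $T(N,N')=\langle\tilde a,\tilde c\mid\tilde c^{\,2},\tilde a^N,(\tilde a\tilde c)^{N'}\rangle$. We use the classical facts: if $\frac12+\frac1N+\frac1{N'}\ge1$ (with $\frac1\infty=0$), then $T(N,N')$ is finite or virtually abelian; if $\frac12+\frac1N+\frac1{N'}<1$, it is isomorphic to a discrete subgroup of $\mathrm{PSL}_2(\mathbb{R})$; and a discrete subgroup of $\mathrm{PSL}_2(\mathbb{R})$ contains no $\mathbb{Z}^2$.

\subsection{Recognizing companion matrices}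

The next lemma is used only to identify the groups in our examples.

\begin{lemma}\label{lem:companion}
Let $A,B\in\mathrm{GL}_n(\mathbb{Q})$ have coprime characteristic polynomials $f,g$, and let $B-A$ have rank one. Then there is a basis of $\mathbb{Q}^n$ in which $A,B$ are the companion matrices of $f,g$.
\end{lemma}

\begin{proof}
Let $Y=\ker(B-A)$, a hyperplane. The intersection of the $n-1$ hyperplanes $A^{-i}Y$, $0\le i\le n-2$, contains some $u\neq0$. Then $A$ and $B$ agree on $u,Au,\dots,A^{n-2}u$. If $u,Au,\dots,A^{n-1}u$ were dependent, the span of $u,\dots,A^{n-2}u$ would be $A$-stable and contained in $Y$, and $f,g$ would have a common root. So these vectors form a basis, in which $A$ and $B$ both send each basis vector but the last to the next one.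
\end{proof}

\section{A model case in the hyperbolic plane}\label{sec:model}

All objects of the proof can be drawn for $f=(t-1)^3$, $g=(t+1)^3$, the case $q=1$ of \eqref{eq:running}. Let $V$ be the space of binary quadratic forms $pX^2+qXY+rY^2$ with norm $\frac12(q^2-4pr)$, of signature $(2,1)$. For $u=(x,y)\in\mathbb{R}^2$ put $u^2=(xX+yY)^2$. Polarizing the norm gives
\[
(u^2,w^2)=-\det(u,w)^2 ,
\]
so the $u^2$ are isotropic and $\mathrm{PSL}_2(\mathbb{R})$ acts on $V$ by isometries, through $u^2\mapsto(\gamma u)^2$. We identify $\mathbb{H}^2$ with the upper half-plane, $u^2$ corresponding to the boundary point $x/y$. Let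
\[
a=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad c=\begin{pmatrix}1&1\\-2&-1\end{pmatrix},\qquad b=ac=-\begin{pmatrix}1&0\\2&1\end{pmatrix},
\]
and $E=X^2$, $F_k=2(kX+Y)^2$. Thus $E$ lies at $\infty$ and is fixed by $a$, while $F_k=a^kF_0$ lies at $k$, and $F=F_0$ is fixed by $b$. The element $c$ exchanges $F_0$ and $F_{-1}$, so it fixes $v=\frac12(F_0+F_{-1})=X^2-2XY+2Y^2$, of norm $-2$. As $c$ acts on $V$ as a nontrivial involution of determinant $1$, it acts by $-1$ on $v^\perp$: it is the half-turn about the point $(-1+i)/2$ defined by $v$, and $C=-c$ is the reflection in $v$. The isometries $A=a$ and $B=AC=-b$ of $V$ have characteristic polynomials $(t-1)^3$ and $(t+1)^3$, so by Lemma~\ref{lem:companion} they generate the monodromy group $\Gamma$ of this pair. The pair is primitive and $\Gamma$ is infinite and preserves the form, so by the theorem of Beukers and Heckman it is an HHMG.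

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\draw (-1.85,0)--(0.85,0);
\draw[very thick] (-1,0)--(-1,1.05) (0,0)--(0,1.05);
\draw[very thick] (-0.5,0) arc (0:180:0.25) (0,0) arc (0:180:0.25);
\draw[dashed] (0.7071,0) arc (0:180:0.7071) (-0.2929,0) arc (0:180:0.7071);
\fill (-0.5,0.5) circle (0.015) node[above=2pt] {$v$};
\node[below] at (-1,0) {$-1$};
\node[below] at (-0.5,0) {$-\frac12$};
\node[below] at (0,0) {$0$};
\node at (-0.5,1.05) {$\infty$};
\node[right] at (0,0.92) {$1$};
\node[left] at (-1,0.92) {$a^{-1}$};
\node at (-0.15,0.32) {$b^{-1}$};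
\node at (-0.85,0.32) {$c$};
\end{tikzpicture}
\caption{The model case $f=(t-1)^3$, $g=(t+1)^3$ in the upper half-plane. The ideal quadrilateral with vertices $\infty,0,-\frac12,-1$ is bounded by the images of the geodesic from $\infty$ to $0$ under $1,b^{-1},c,a^{-1}$, where $a$ is $z\mapsto z+1$, $c$ is the half-turn about $v=(-1+i)/2$ and $b=ac$. Each dashed mirror crosses two opposite sides, and the two mirrors meet orthogonally at $v$.}\label{fig:model}
\end{figure}

\emph{Squares.} Call $h\cdot(\infty,0)$ the edge $h$, for $h\in G=\langle a,c\rangle$. Since $c$ exchanges $\infty$ with $-\frac12$ and $0$ with $-1$, the edges $1$, $b^{-1}=ca^{-1}$, $c$, $a^{-1}$ bound the ideal quadrilateral $\square$ of Figure~\ref{fig:model}. It is the union of two Farey triangles. Across the edges $1$ and $a^{-1}$ lie $a\square$ and $a^{-1}\square$, and applying $c$, which preserves $\square$, we find translates across the other two edges. So the translates of $\square$ cover every Farey triangle, $G$ has finite covolume, and hence $G$ has finite index in the discrete group $O_Q(\mathbb{Z})$.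 This HHMG is arithmetic.

\emph{Mirrors.} The vector $j_0=E-F=X^2-2Y^2$ has norm $4$, and the reflection in it exchanges $E$ and $F$. Since $(u^2,j_0)=2x^2-y^2$, its mirror is the semicircle $|z|^2=\frac12$. It crosses the edge $1$ and the opposite edge $c$. The products of $j_0$ with the vertices are $(E,j_0)=2$ and $(F_k,j_0)=4k^2-2$. They are congruent to $2$ modulo $4$, so no vertex among these lies on the mirror.

\emph{The sequences.} We have $(E,F_k)=-2$ and
\[
K_k:=-(F_0,F_k)=4k^2,\qquad K'_k:=-(E,b^kE)=\det\bigl((1,0),(1,2k)\bigr)^2=4k^2 .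
\]
The mirrors of the edges at $\infty$ are $a^kj_0=E-F_k$, with $(a^kj_0,a^lj_0)=4-K_{k-l}$. For $|k-l|=1$ they are orthogonal, and the two edges are sides of one square. For $|k-l|\ge2$ the product is at most $-4$ and the mirrors do not cross: they are semicircles of radius $1/\sqrt2$ centered at $k$ and $l$.

This is enough to find all relations in $G$ without using the planarity of the picture. A closed path of edges returns to the side of each mirror on which it started, so it crosses each mirror an even number of times. Take two crossings of one mirror $j$ that are as close as possible along the path. Any mirror met between them has vertices of the path in all four quadrants that it forms with $j$, so it crosses $j$. In particular the edge that follows the first crossing has a mirror crossing $j$, so the two edges are sides of a square, and we may push the path across this square. This moves the first crossing of $j$ one step closer to the second. Eventually the two crossings are adjacent and cancel. Hence every closed path is contractible across squares, which yields the presentation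 $G=\langle a,c\mid c^2\rangle$.

The argument used only three things: no vertex lies on a mirror; two mirrors that cross are orthogonal; and $K_k=4$ or $K'_k=4$ only for $k=\pm1$. The first two will follow in general from integrality. The third is a condition on $(f,g)$. What is special in the model case is that the fixed vectors of $A$ and $-B$ are isotropic; in general they are only causal, and this is repaired by adding dimensions.

\section{Signature and interlacing}\label{sec:normal}

Let $\Gamma=\langle A,B\rangle$ be an HHMG. On $V=\mathbb{R}^n$ let $(\,,)$ be a rational multiple of the bilinear form of $Q$ that has signature $(n-1,1)$ and is integer-valued on $\mathbb{Z}^n$.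

\subsection{The reflection and its vector}

Companion matrices differ only in the last column and $f\ne g$, so $C=A^{-1}B$ has the form $Cx=x+\phi(x)w$ with $\phi\ne0$, $w\neq0$. Invariance of the form gives $\phi(x)\bigl(2(x,w)+\phi(x)(w,w)\bigr)=0$ for all $x$, hence $2(x,w)=-\phi(x)(w,w)$ identically. By nondegeneracy $(w,w)\ne0$, and $C$ is the orthogonal reflection in $w$. In particular $\det C=-1$, so $g(0)=-f(0)$. Choose $v\in\mathbb{R}w$ with $(v,v)=2\varepsilon$, $\varepsilon=\pm1$; then $Cx=x-\varepsilon(v,x)v$.

\begin{lemma}\label{lem:det}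
Let $A$ be an isometry of a nondegenerate real quadratic space $V$ of dimension $n$, let $(v,v)=2\varepsilon$ with $\varepsilon=\pm1$, let $C$ be the reflection in $v$, and let $f,g$ be the characteristic polynomials of $A$ and $AC$. Then
\begin{equation}\label{eq:det}
\frac{g(t)}{f(t)}=1+\varepsilon\,\bigl(v,(t-A)^{-1}Av\bigr)=1+\varepsilon\sum_{k\ge1}(v,A^kv)\,t^{-k}.
\end{equation}
If $f,g$ are coprime, then $v,Av,\dots,A^{n-1}v$ is a basis of $V$.
\end{lemma}

\begin{proof}
We have $t-AC=(t-A)+\varepsilon Av\,(v,\cdot)$, and $\det(M+x\,\phi)=\det(M)\,(1+\phi(M^{-1}x))$ for an invertible $M$, a vector $x$ and a linear form $\phi$. This gives \eqref{eq:det}. The span $V'$ of the vectors $A^kv$, $k\ge0$, is $A$-stable and contains the image of $C-1$, so $A$ and $AC$ induce the same map on $V/V'$. If $f,g$ are coprime, then $V'=V$, and by the Cayley--Hamilton theorem the first $n$ vectors already span.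
\end{proof}

Thus the Gram matrix of the basis $A^kv$ is determined by $f$, $g$ and $\varepsilon$, and the signature condition becomes a condition on the roots.

\subsection{The signature in terms of roots}

Call a pair $(f,g)$ \emph{admissible} if $f,g$ are real coprime monic polynomials of degree $n$ with all roots on the unit circle and $g(0)=-f(0)$. Fix $\varepsilon=\pm1$, define $\mu_k$ for $k\ge1$ by $g/f=1+\varepsilon\sum_{k\ge1}\mu_kt^{-k}$, put $\mu_0=2\varepsilon$, $\mu_{-k}=\mu_k$, and $\mathrm{Gr}(f,g)=(\mu_{j-i})_{0\le i,j<n}$. For an HHMG, $\mu_k=(v,A^kv)$ for all $k\in\mathbb{Z}$, and $\mathrm{Gr}(f,g)$ is the Gram matrix of the basis $v,\dots,A^{n-1}v$, of signature $(n-1,1)$.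

\begin{lemma}\label{lem:simple}
Let $(f,g)$ be admissible and let $f$ have simple roots $\lambda_1,\dots,\lambda_n$, in cyclic order. Put $h_j=\varepsilon g(\lambda_j)/(\lambda_jf'(\lambda_j))$, where $f'$ is the derivative.
\begin{itemize}
\item[(a)] The $h_j$ are real and nonzero, and $\mu_k=\sum_jh_j\lambda_j^k$ for all $k\in\mathbb{Z}$.
\item[(b)] The signature of $\mathrm{Gr}(f,g)$ is given by the signs of the $h_j$, and $|\det\mathrm{Gr}(f,g)|=|\mathrm{Res}(f,g)|$.
\item[(c)] (Gap rule.) $h_jh_{j+1}>0$ if and only if the open arc between $\lambda_j$ and $\lambda_{j+1}$ contains an odd number of roots of $g$, counted with multiplicity.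
\end{itemize}
\end{lemma}

\begin{proof}
The roots of $f$ form a conjugation-invariant subset of the circle, so $t^nf(1/t)=f(0)f(t)$, and likewise $t^ng(1/t)=g(0)g(t)$. On $|t|=1$ this gives $\overline{g/f}=\frac{g(0)}{f(0)}\cdot g/f=-g/f$, so $\psi(\vartheta)=i\,(g/f)(e^{i\vartheta})$ is real. Partial fractions give
\[
\frac gf=1+\varepsilon\sum_j\frac{h_j\lambda_j}{t-\lambda_j}.
\]
If $\lambda_j=e^{i\vartheta_j}$, then $e^{i\vartheta}-\lambda_j\sim i\lambda_j(\vartheta-\vartheta_j)$, so $\psi(\vartheta)\sim\varepsilon h_j/(\vartheta-\vartheta_j)$ near $\vartheta_j$. Hence $h_j$ is real, and it is nonzero by coprimality. Expanding in $t^{-1}$ gives $\mu_k=\sum_jh_j\lambda_j^k$ for $k\ge1$. Setting $t=0$ gives $-1=1-\varepsilon\sum_jh_j$, which is the case $k=0$. Complex conjugation gives the case $k<0$. This proves (a).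

By (a), $\mathrm{Gr}(f,g)=Y^*\operatorname{diag}(h_j)\,Y$ with the invertible Vandermonde matrix $Y=(\lambda_l^{\,j})_{l,j}$. This gives the signature, and since $|\det Y|^2=\prod_j|f'(\lambda_j)|$, also $|\det\mathrm{Gr}(f,g)|=\prod_j|g(\lambda_j)|=|\mathrm{Res}(f,g)|$.

For (c), $\psi$ has the sign of $\varepsilon h_j$ just after $\vartheta_j$ and the sign of $-\varepsilon h_{j+1}$ just before $\vartheta_{j+1}$, and in between it changes sign exactly at the roots of $g$ of odd multiplicity.
\end{proof}

In our examples $f$ has a triple root, so we must also treat multiple roots. We separate them without changing the signature.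

\begin{lemma}\label{lem:deform}
Let $(f,g)$ be admissible. Choose disjoint arcs around the distinct roots of $f$, permuted by conjugation, free of roots of $g$, and such that the arcs around nonreal roots avoid $\pm1$. There is a continuous path $f_s$, $0\le s\le1$, with $f_0=f$, such that each $(f_s,g)$ is admissible, $f_s$ has simple roots for $s>0$, and each arc contains a constant number of roots of $f_s$. The signature of $\mathrm{Gr}(f_s,g)$ does not depend on $s$.
\end{lemma}

\begin{proof}
Fix a small $\eta>0$. Replace a root $\lambda$ of multiplicity $m$ in the upper half-plane by $\lambda e^{isl\eta}$, $1\le l\le m$, and $\bar\lambda$ by the conjugates. Replace a root $\lambda=\pm1$ of multiplicity $m$ by the pairs $\lambda e^{\pm isl\eta}$, $1\le l\le\lfloor m/2\rfloor$, together with $\lambda$ itself if $m$ is odd. The value $f_s(0)\in\{\pm1\}$ is continuous in $s$, hence constant. Each $\mu_k$ is a polynomial in the coefficients of $f_s$ and $g$, so it is continuous in $s$. By Lemma~\ref{lem:simple}(b) for $s>0$, and by continuity for $s=0$, $|\det\mathrm{Gr}(f_s,g)|=|\mathrm{Res}(f_s,g)|\ne0$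 for all $s$. So the signature is constant.
\end{proof}

\subsection{The normal form}

\begin{definition}\label{def:normal}
A \emph{normalized pair} is a pair of monic integral polynomials of odd degree $n=2\nu+1\ge3$ of the form $f=(t-1)f_0$, $g=(t+1)g_0$ with
\begin{equation}\label{eq:normal}
\begin{gathered}
f_0=\prod_{j=1}^\nu(t-e^{i\theta_j})(t-e^{-i\theta_j}),\qquad g_0=\prod_{j=1}^\nu(t-e^{i\varphi_j})(t-e^{-i\varphi_j}),\\
0\le\theta_1<\varphi_1<\theta_2<\varphi_2<\dots<\theta_\nu<\varphi_\nu\le\pi .
\end{gathered}
\end{equation}
\end{definition}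

In a normalized pair $f(1)=0$ and $f(-1)\ne0$, so its twist has a first polynomial that does not vanish at $1$.

\begin{proposition}\label{prop:normal}
For every HHMG, $n$ is odd, $\varepsilon=-1$, and either $(f,g)$ or its twist is a normalized pair.
\end{proposition}

\begin{proof}
Let $\check f=f_1$ be the end of a path as in Lemma~\ref{lem:deform}, and $\check f=f$ if $f$ has simple roots. By Lemma~\ref{lem:simple}(b) exactly one of the numbers $h_j$ for $(\check f,g)$ is negative, say $h_*$ at the root $\lambda_*$. The number attached to $\bar\lambda_j$ is $\overline{h_j}=h_j$, so $\lambda_*=\bar\lambda_*=\pm1$, and by the choice of the arcs $\lambda_*$ is a root of $f$.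

The $n\ge3$ roots of $\check f$ cut the circle into $n$ gaps, which contain all $n$ roots of $g$. By the gap rule, the two gaps adjacent to $\lambda_*$ contain an even number of roots of $g$ and the other $n-2$ gaps an odd number. The two even gaps are conjugate, so they contain the same even number $e$ of roots, and $2e+(n-2)\le n$ forces $e=0$. So the other $n-2$ gaps contain $n$ roots: one each, except for one gap that contains three. This gap is conjugation-invariant, so it contains a real point, which must be $-\lambda_*$. Its three roots form a conjugation-invariant multiset, so $-\lambda_*$ is a root of $g$.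

If $\lambda_*=-1$, twist. Then $A,B$ become $-A,-B$, while $C$, $v$, $\varepsilon$ and the form do not change, all roots are multiplied by $-1$, and the partial fraction expansion shows that the numbers $h_j$ do not change. So let $\lambda_*=1$. The roots of $\check f$ are $1$ and pairs $e^{\pm i\check\theta_j}$ with $0<\check\theta_1<\dots<\check\theta_\nu<\pi$, so $n=2\nu+1$. The roots of $g$ are $-1$ and pairs $e^{\pm i\varphi_j}$ with $\check\theta_j<\varphi_j<\check\theta_{j+1}$ for $j<\nu$ and $\check\theta_\nu<\varphi_\nu\le\pi$. Let $e^{i\theta_j}$, $\theta_j\in[0,\pi]$, be the root of $f$ in whose arc $e^{i\check\theta_j}$ lies. The arcs contain no root of $g$, so the strict inequalities between the $\check\theta$'s and the $\varphi$'s persist for the $\theta$'s, and \eqref{eq:normal} holds. Finally $h_*=\varepsilon g(1)/\check f'(1)$ with $g(1)=2\prod_j|1-e^{i\varphi_j}|^2>0$ and $\check f'(1)=\prod_j|1-e^{i\check\theta_j}|^2>0$. As $h_*<0$, we get $\varepsilon=-1$.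
\end{proof}

So $v$ defines a point of $\mathbb{H}^{n-1}$, and $-C$ is the point reflection at it. After twisting, $A$ and $B$ need not be companion matrices; the following definition records what is used from now on.

\begin{definition}\label{def:system}
A \emph{normalized system} is a triple $(V,A,v)$ consisting of a Lorentzian space $V$, an isometry $A$ and a vector $v$ with $(v,v)=-2$, such that the characteristic polynomials $f,g$ of $A$ and $AC$, where $Cx=x+(v,x)v$, form a normalized pair. Put
\[
\hat C=-C,\qquad\hat B=A\hat C=-AC,\qquad\Gamma^+=\langle A,\hat C\rangle .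
\]
The system \emph{belongs to} an HHMG $\Gamma$ if $V=\mathbb{R}^n$ with the form fixed above, $A\in\mathrm{GL}_n(\mathbb{Z})$, the line $\mathbb{R}v$ is rational, and $\{\pm1\}\Gamma^+=\{\pm1\}\Gamma$.
\end{definition}

By Proposition~\ref{prop:normal} a normalized system belongs to every HHMG; the line $\mathbb{R}v$ is the image of the integral matrix $C-1$. Both $\Gamma$ and $\Gamma^+$ have index at most $2$ in $\{\pm1\}\Gamma\subset O_Q(\mathbb{Z})$. Hence their Zariski closures have the same identity component $SO_Q$, and $\Gamma$ is arithmetic if and only if $\Gamma^+$ has finite index in $O_Q(\mathbb{Z})$. In a normalized system $v$ is cyclic for $A$ by Lemma~\ref{lem:det}, $\hat Cx=-x-(v,x)v$, $\hat Cv=v$, $\hat C^2=1$, and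
\begin{equation}\label{eq:moments}
\frac gf=1-\sum_{k\ge1}\mu_kt^{-k},\qquad\mu_k=(v,A^kv)\in\mathbb{Z},
\end{equation}
the integrality because $f,g$ are monic and integral.

\emph{The symmetry $S$.} If $(V,A,v)$ is a normalized system, so is $(V,\hat B,v)$. Indeed $\hat B=-AC$ and $\hat BC=-A$ have characteristic polynomials $\tilde f=(-1)^ng(-t)$ and $\tilde g=(-1)^nf(-t)$, which satisfy \eqref{eq:normal} with $\tilde\theta_j=\pi-\varphi_{\nu+1-j}$ and $\tilde\varphi_j=\pi-\theta_{\nu+1-j}$. Since $\hat B\hat C=A$, this operation is an involution that exchanges $A$ and $\hat B$ and keeps $\Gamma^+$; the new system belongs to the same HHMG. On pairs of polynomials it is the involution $S$ of the introduction. Every statement about $A$ thus yields a statement about $\hat B$.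

\begin{example}\label{ex:family}
A primitive normalized pair with $\theta_1=0$ gives an HHMG. To see this, take $\varepsilon=-1$ and a path $f_s$ as in Lemma~\ref{lem:deform}. By Lemma~\ref{lem:simple}(a) the two-sided sequence $(\mu_k)$ of $(f_s,g)$ satisfies the linear recurrence with characteristic polynomial $f_s$ for $s>0$, hence also for $s=0$. So $(t^i,t^j)=\mu_{j-i}$ defines a rational form on $\mathbb{Q}[t,t^{-1}]/(f)$ with Gram matrix $\mathrm{Gr}(f,g)$, and multiplication by $t$ is an isometry $A$. For $f_1$ the number $h$ at the root $1$ is $-g(1)/f_1'(1)<0$, and by the gap rule all others are positive, so the signature is $(n-1,1)$. With $v=1$, formula \eqref{eq:det} shows that $AC$ has characteristic polynomial $g$, and Lemma~\ref{lem:companion} identifies $\langle A,AC\rangle$ with $\Gamma$. Since $A$ has a cyclic vector and the triple eigenvalue $1$, it has infinite order. By Beukers--Heckman the identity component of the Zariski closure is $\mathrm{SL}_n$, $\mathrm{Sp}_n$ or an $\mathrm{SO}_n$; it lies in $O_Q$, so by dimension it is $SO_Q$.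

The pairs \eqref{eq:running} are of this kind, with $\nu=\frac{q+1}2$, $\theta_j=\frac{2\pi(j-1)}q$ and $\varphi_j=\frac{2\pi j}{q+1}$; the inequalities \eqref{eq:normal} read $\frac{j-1}{q}<\frac j{q+1}<\frac jq$. They are primitive because $1$ is the only multiple root of $f_q$.
\end{example}

\subsection{Fixed vectors}

\begin{lemma}\label{lem:fixed}
In a normalized system there are unique vectors $e_a\in\ker(A-1)$ and $e_b\in\ker(\hat B-1)$ with $(e_a,v)=(e_b,v)=-2$. They satisfy $(e_a,e_a)\le0$ with equality if and only if $\theta_1=0$, $(e_b,e_b)\le0$ with equality if and only if $\varphi_\nu=\pi$, and $(e_a,e_b)=-2$.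
\end{lemma}

\begin{proof}
As $A$ has a cyclic vector and $f(1)=0$, the kernel of $A-1$ is a line $\mathbb{R}e$. Since $(e,A^kv)=(e,v)$ for all $k$ and the $A^kv$ span $V$, we have $(e,v)\ne0$, which gives $e_a$. Note that $(e,(A-1)u)=(A^{-1}e-e,u)=0$ for all $u$.

If $\theta_1=0$, the eigenvalue $1$ has multiplicity $3$ and a single Jordan block, so $e\in\operatorname{im}(A-1)$ and $(e,e)=0$. If $\theta_1>0$, the eigenvalue $1$ is simple and $V=\mathbb{R}e\oplus\operatorname{im}(A-1)$, orthogonally. Write $v=v_1+v'$ accordingly. Then $(t-A)^{-1}Av=\frac{v_1}{t-1}+(t-A)^{-1}Av'$, where the last term is regular at $t=1$. Taking residues at $t=1$ in \eqref{eq:det} gives $(v_1,v_1)=(v,v_1)=-g(1)/f_0(1)<0$.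

The statements on $e_b$ follow by $S$. From $A\hat Ce_b=e_b$ and $\hat Ce_b=2v-e_b$ we get $2Av=e_b+Ae_b$. Pairing with the $A$-fixed vector $e_a$ gives $-4=2(e_a,e_b)$.
\end{proof}

\section{A Lorentzian extension and its mirrors}\label{sec:extension}

Fix a normalized system $(V,A,v)$.

\subsection{Making the fixed vectors isotropic}

In the model case the computations were simple because $E$ and $F$ had norm $0$. We achieve this in general by giving $e_a$ and $e_b$ an extra component. Let $\delta_a=-(e_a,e_a)\ge0$, $\delta_b=-(e_b,e_b)\ge0$, and let $W$ be the orthogonal sum of $V$, a line $\mathbb{R}z_a$ if $\delta_a>0$, and a line $\mathbb{R}z_b$ if $\delta_b>0$, with $(z_a,z_a)=(z_b,z_b)=1$. Then $W$ is Lorentzian, and ``future'' refers to $v$. We extend $\hat C,A,\hat B$ to isometries $c,a,b=ac$ of $W$. We want $c$ to remain the point reflection at $v$, $a$ to fix $z_a$ and $b$ to fix $z_b$, and this determines all signs: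
\[
cx=-x-(v,x)v\ \ (x\in W);\qquad az_a=z_a,\quad az_b=-z_b;\qquad bz_a=-z_a,\quad bz_b=z_b .
\]
Thus $c^2=1$, $cv=v$, $cz_a=-z_a$, $cz_b=-z_b$. Let $G=\langle a,c\rangle=\langle a,b\rangle$.

\begin{lemma}\label{lem:kernel}
Restriction to $V$ is a surjection $G\to\Gamma^+$ whose kernel is finite, central, and of exponent dividing $2$.
\end{lemma}

\begin{proof}
Every element of $G$ preserves $V$ and acts by signs on $z_a,z_b$. An element of the kernel is the identity on $V$ and acts by signs on $z_a,z_b$, so there are at most four of them, their squares are trivial, and they commute with $G$.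
\end{proof}

Put
\[
E=e_a+\sqrt{\delta_a}\,z_a,\qquad F=e_b+\sqrt{\delta_b}\,z_b,\qquad F_k=a^kF,\qquad E_k=b^kE\quad(k\in\mathbb{Z}).
\]
The vectors $E,F$ are isotropic and future, $aE=E$, $bF=F$, and $(v,E)=(v,F)=(E,F)=-2$. Since $a$ fixes $E$ and $c$ fixes $v$, the group $G$ preserves the future vectors by Lemma~\ref{lem:cone}(c). Moreover $(E,F_k)=(a^{-k}E,F)=-2$ for all $k$. From $acF_0=F_0$ we get $cF_0=F_{-1}$, and the formula for $c$ gives $cF_0=2v-F_0$ and $cE=2v-E$. Therefore
\begin{equation}\label{eq:v}
v=\tfrac12(F_0+F_{-1}),\qquad A^kv=\tfrac12(F_k+F_{k-1}),\qquad cE=F_0+F_{-1}-E .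
\end{equation}
The symmetry $S$ exchanges $a\leftrightarrow b$ (note $bc=a$), $z_a\leftrightarrow z_b$, $E_k\leftrightarrow F_k$, and keeps $W$, $v$, $c$ and $G$.

\subsection{The sequences $K$ and $K'$}

Define
\[
K_k=-(F_0,F_k),\qquad K'_k=-(E_0,E_k)\qquad(k\in\mathbb{Z}).
\]
Both sequences are even in $k$, vanish at $k=0$, and are nonnegative by Lemma~\ref{lem:cone}(a). Also $(F_k,F_l)=-K_{k-l}$. Let $\Phi=\frac fg\bigl(\frac{t+1}{t-1}\bigr)^2$ and $(x)_+=\max(x,0)$.

\begin{proposition}\label{prop:K}
Let $H(y)=1/\Phi(1/y)$ and $H'(y)=1/H(-y)$. Then $H=\sum_ih_iy^i$ and $H'=\sum_ih_i'y^i$ lie in $1+y\mathbb{Z}[[y]]$, and for $k\ge0$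
\begin{equation}\label{eq:K}
K_k=4\sum_{i\ge0}h_i\,(k-i)_+,\qquad K'_k=4\sum_{i\ge0}h'_i\,(k-i)_+ .
\end{equation}
In particular $K_k,K'_k\in4\mathbb{Z}_{\ge0}$, $K_1=K'_1=4$ and $K_2=K_2'$. The symmetry $S$ exchanges $H$ and $H'$.
\end{proposition}

\begin{proof}
By \eqref{eq:v}, $-2=(v,v)=-\frac12K_1$, so $K_1=4$, and $-4\mu_k=2K_k+K_{k+1}+K_{k-1}$. Multiply by $y^k$, sum over $k\ge1$, and write $\mathcal{K}=\sum_{k\ge1}K_ky^k$. Using $K_0=0$ and $K_1=4$,
\[
-4\sum_{k\ge1}\mu_ky^k=2\mathcal{K}+\frac{\mathcal{K}-4y}{y}+y\mathcal{K}=\frac{(1+y)^2}{y}\mathcal{K}-4 .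
\]
With \eqref{eq:moments} this gives
\[
\mathcal{K}=\frac{4y}{(1+y)^2}\cdot\frac gf(1/y)=\frac{4y}{(1-y)^2}\,H(y),\qquad H(y)=\frac gf(1/y)\,\frac{(1-y)^2}{(1+y)^2}\in1+y\mathbb{Z}[[y]].
\]
Since $y/(1-y)^2=\sum_kky^k$, this is the first formula in \eqref{eq:K}. For the system $(V,\hat B,v)$ we have $\tilde f(t)/\tilde g(t)=g(-t)/f(-t)$, so its function $\Phi$ is $1/\Phi(-t)$, and its series $H$ is $\Phi(-1/y)=1/H(-y)=H'(y)$. This gives the second formula. Finally $h_1'=h_1$, so $K_2=8+4h_1=K_2'$.
\end{proof}

This explains the definition of $\Phi$. The factor $(t+1)^2$ undoes the averaging in $v=\frac12(F_0+F_{-1})$, and the factor $(t-1)^{-2}$ makes $4h_k$ the second difference $K_{k+1}-2K_k+K_{k-1}$ for $k\ge1$. In the model case $H=\frac{1+y}{1-y}=1+2y+2y^2+\cdots$, in agreement with $K_k=4k^2$.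

\begin{lemma}\label{lem:zero}
If $K_k=0$, then $a^k=1$. If $K'_k=0$, then $b^k=1$. In particular $a,b\neq1$ only fail to be detected trivially: $K_1=K'_1=4$ gives $a\ne1\ne b$, and $K_2\neq0$.
\end{lemma}

\begin{proof}
If $K_k=0$, then $F_k=\lambda F_0$ by Lemma~\ref{lem:cone}(a), and pairing with $E$ gives $\lambda=1$. So $a^k$ fixes $E$ and all $F_l$. These vectors span $W$: their span contains all $A^lv$ by \eqref{eq:v}, hence $V$, hence $E-e_a$ and $F-e_b$. The second statement follows by $S$. If $a=1$ then $F_1=F_0$ and $K_1=0$, which is false; the same holds for $b$. If $K_2=0$, then $A^2=1$, and a cyclic vector for $A$ forces $n\le2$.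
\end{proof}

\subsection{The lattice and its mirrors}

We now prove the two facts observed in the model case: no vertex lies on a mirror, and crossing mirrors are orthogonal. Both are congruences, and they use $K_k\in4\mathbb{Z}$, that is, the integrality of $f$ and $g$.

Let $L=\mathbb{Z}E+\sum_k\mathbb{Z}F_k$. The characteristic polynomial of $a$ on $W$ is $f$ times factors $t\mp1$; it is monic and integral with constant term $\pm1$. By the Cayley--Hamilton theorem $L$ is finitely generated. It spans $W$, and all products on $L$ lie in $2\mathbb{Z}$. If $w_1,w_2,\dots\in L$ is a basis of $W$, then $L$ lies in the discrete set of all $x$ with $(x,w_i)\in2\mathbb{Z}$ for every $i$. So $L$ is a lattice in $W$. The mirrors will be differences such as $E-F$, so we pass to the subgroup $L_0$ of all vectors that have an expression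
\[
x=mE+\sum_km_kF_k\qquad\text{with}\quad m+\Sigma\ \text{ even},\quad\Sigma:=\sum_km_k
\]
(finite sums, integer coefficients). A \emph{vertex vector} is a vector $\gamma E$ or $\gamma F$ with $\gamma\in G$; it is future and isotropic.

\begin{lemma}\label{lem:lattice}
\begin{itemize}
\item[(a)] All products on $L_0$ lie in $4\mathbb{Z}$.
\item[(b)] $L_0$ is $G$-invariant.
\item[(c)] If $j\in L_0$ has norm $4$ and $P$ is a vertex vector, then $(P,j)\in2+4\mathbb{Z}$; in particular $|(P,j)|\ge2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $x,x'\in L_0$ with expressions as above, $(x,x')=-2(m\Sigma'+m'\Sigma)-\sum_{k,l}m_km'_lK_{k-l}$. Here $K_{k-l}\in4\mathbb{Z}$, and $m\Sigma'+m'\Sigma\equiv2mm'\equiv0\pmod2$.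

(b) The maps $a^{\pm1}$ permute the generators $E,F_k$. By \eqref{eq:v}, $(v,F_k)=-\frac12(K_k+K_{k+1})$, so
\[
cF_k=-F_k+\frac{K_k+K_{k+1}}4\,(F_0+F_{-1}),\qquad cE=F_0+F_{-1}-E .
\]
Each right-hand side has integer coefficients with odd sum. So $a^{\pm1}$ and $c$ turn an expression into one whose coefficient sum has the same parity.

(c) By (b) we may take $P=E$ or $P=F_0$. Since $K_0=0$ and $K$ is even, $\sum_{k,l}m_km_lK_{k-l}=2\sum_{k<l}m_km_lK_{k-l}\in8\mathbb{Z}$. So $4=(j,j)\equiv-4m\Sigma\pmod8$, and $m,\Sigma$ are odd. Now $(E,j)=-2\Sigma$ and $(F_0,j)\equiv-2m\pmod4$.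
\end{proof}

Let $j_0=E-F\in L_0$. Then $(j_0,j_0)=4$, $(E,j_0)=2$, $(F,j_0)=-2$, and by \eqref{eq:v} and $cF_{-1}=F_0$,
\begin{equation}\label{eq:opposite}
\begin{aligned}
cj_0&=(2v-E)-(2v-F_0)=-j_0,\\
ca^{-1}j_0&=c(E-F_{-1})=(F_0+F_{-1}-E)-F_0=-a^{-1}j_0 .
\end{aligned}
\end{equation}
The pairs $\pm\gamma j_0$, $\gamma\in G$, are called \emph{mirrors}. They lie in $L_0$ and have norm $4$.

\begin{lemma}\label{lem:mirror}
\begin{itemize}
\item[(a)] Let $j\in L_0$ have norm $4$ and let $\gamma\in G$. Then $(\gamma E,j)$ and $(\gamma F,j)$ have opposite signs if and only if $j=\pm\gamma j_0$.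
\item[(b)] Let $j,j'\in L_0$ have norm $4$, $j\ne\pm j'$. If the pair of signs of $((y,j),(y,j'))$ takes all four values $(\pm,\pm)$ as $y$ runs over future vectors, then $(j,j')=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We may take $\gamma=1$. The products $2$ and $-2$ above give one direction. Conversely, after replacing $j$ by $-j$ if necessary, $(E,j)=P>0$ and $(F,j)=-P'<0$, with $P,P'\ge2$ by Lemma~\ref{lem:lattice}(c). The plane spanned by $E,F$ has signature $(1,1)$, so its orthogonal complement is positive definite. The projection of $j$ to the plane is $\frac{P'}2E-\frac P2F$, of norm $PP'\ge4$. As $(j,j)=4$, we get $P=P'=2$, the other component vanishes, and $j=j_0$.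

(b) Suppose $(j,j')\neq0$. Replacing $j$ by $-j$ does not affect the hypothesis, so by Lemma~\ref{lem:lattice}(a) we may assume $(j,j')\ge4$. Then $j-j'\ne0$ has norm $8-2(j,j')\le0$, so by Lemma~\ref{lem:cone}(b) the product $(y,j-j')$ does not take both signs on future vectors. But it is positive for the pattern $(+,-)$ and negative for the pattern $(-,+)$.
\end{proof}

\section{No coincidences: triangle groups}\label{sec:triangle}

The value $4$ is forced for $K_{\pm1}$, and hence for $K_k$ whenever $a^k=a^{\pm1}$. Consider the condition that there are no other occurrences: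

\medskip
\noindent\textbf{(NC)}\quad For all $k\in\mathbb{Z}$: $K_k=4$ implies $a^k\in\{a,a^{-1}\}$, and $K'_k=4$ implies $b^k\in\{b,b^{-1}\}$.
\medskip

\noindent The condition is invariant under $S$.

\begin{proposition}\label{prop:triangle}
Let a normalized system satisfy {\rm(NC)}, and let $N,N'\in\{2,3,\dots,\infty\}$ be the orders of $a,b$. Then $G\cong T(N,N')$. If the system belongs to an HHMG $\Gamma$ and $n\ge5$, then $\Gamma$ is thin.
\end{proposition}

\subsection{The square complex}

Let $\Pi$ be any group generated by elements $a,c$ with $c^2=1$, and let $b=ac$. Let $X(\Pi)$ be the graph with vertex set $\Pi/\langle a\rangle\sqcup\Pi/\langle b\rangle$ and, for each $h\in\Pi$, an edge $h$ joining $h\langle a\rangle$ and $h\langle b\rangle$. The edges at $h\langle a\rangle$ are the $ha^k$ and the edges at $h\langle b\rangle$ are the $hb^k$; as $\Pi=\langle a,b\rangle$, the graph is connected. Since $b^{-1}=ca^{-1}$ and $a^{-1}=cb^{-1}$, each $h$ gives a closed path of length four, the \emph{square} of $h$: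
\[
h\langle a\rangle\ \overset{h}{\text{---}}\ h\langle b\rangle\ \overset{hb^{-1}=hca^{-1}}{\text{------}}\ hc\langle a\rangle\ \overset{hc}{\text{---}}\ hc\langle b\rangle\ \overset{hcb^{-1}=ha^{-1}}{\text{------}}\ h\langle a\rangle .
\]
For $h=1$ in the model case this is the quadrilateral of Figure~\ref{fig:model}. Two consecutive edges of a square form a \emph{corner}. The square of $h$ has the corner $\{h,ha^{-1}\}$ at $h\langle a\rangle$ and the corner $\{h,hb^{-1}\}$ at $h\langle b\rangle$. There are two moves on edge paths: deleting a \emph{backtrack} (an edge traversed twice in succession), and \emph{flipping} a square (replacing two consecutive edges that form a corner of a square by the other two edges of that square). Both keep the endpoints of the path.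

Now let $X=X(G)$. Attach to $h\langle a\rangle$ and $h\langle b\rangle$ the vertex vectors $hE$ and $hF$, which are well defined, and to the edge $h$ the mirror $\pm hj_0$. By \eqref{eq:opposite}, opposite edges of a square have the same mirror. If $j$ is a mirror vector, its \emph{sign} at a vertex is the sign of its product with the attached vector. It is defined by Lemma~\ref{lem:lattice}(c), and by Lemma~\ref{lem:mirror}(a) it changes along an edge if and only if that edge has mirror $\pm j$.

\begin{lemma}\label{lem:local}
\begin{itemize}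
\item[(a)] Two edges at a common vertex with the same mirror are equal.
\item[(b)] Assume {\rm(NC)}. Two edges at a common vertex with orthogonal mirrors form a corner of a square at this vertex.
\end{itemize}
\end{lemma}

\begin{proof}
By $G$-invariance and the symmetry $S$ (which replaces $j_0$ by $-j_0$) it suffices to consider the edges $a^k,a^l$ at the vertex $\langle a\rangle$. Their mirrors are $\pm(E-F_k)$ and $\pm(E-F_l)$. If $E-F_k=\pm(E-F_l)$, then pairing with $E$ gives $2=\pm2$, so $F_k=F_l$, $K_{k-l}=0$, and $a^k=a^l$ by Lemma~\ref{lem:zero}. This is (a). For (b), $(E-F_k,E-F_l)=4-K_{k-l}$. If this vanishes, (NC) gives $a^{k-l}=a^{\pm1}$, so the two edges are $h$ and $ha^{-1}$ with $h=a^k$ or $h=a^l$.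
\end{proof}

Part (b) is the only place where (NC) is used.

\begin{lemma}\label{lem:contract}
Assume {\rm(NC)}. Every closed edge path in $X$ can be reduced to the trivial path at its base point by deleting backtracks and flipping squares.
\end{lemma}

\begin{proof}
Let the path have edges $e_1,\dots,e_\ell$, $\ell\ge1$, and vertices $x_0,\dots,x_\ell=x_0$, with $e_i$ joining $x_{i-1}$ and $x_i$. We show that after some flips there is a backtrack; deleting it shortens the path, and the lemma follows by induction on $\ell$. The sign of the mirror of $e_1$ changes an even number of times along the path, so some two edges have the same mirror. Choose $i<k$ such that $e_i,e_k$ have the same mirror $\pm j$ and $k-i$ is minimal. Then: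
\begin{itemize}
\item[$(*)$] the mirrors of $e_{i+1},\dots,e_{k-1}$ are pairwise distinct and different from $\pm j$.
\end{itemize}
If $k=i+1$, then $e_i=e_{i+1}$ by Lemma~\ref{lem:local}(a), and this is a backtrack. Otherwise let $\pm j_1$ be the mirror of $e_{i+1}$. By $(*)$, on the segment $x_{i-1},\dots,x_k$ the sign of $j_1$ changes only along $e_{i+1}$. So $j_1$ has one sign on $\{x_{i-1},x_i\}$ and the other sign on $\{x_{k-1},x_k\}$, while $j$ takes both signs on each of these two pairs. All four sign patterns occur, so $(j,j_1)=0$ by Lemma~\ref{lem:mirror}(b), and $e_i,e_{i+1}$ form a corner at $x_i$ by Lemma~\ref{lem:local}(b). Flip the square. The new edge starting at $x_{i-1}$ is opposite to $e_{i+1}$ and the new edge ending at $x_{i+1}$ is opposite to $e_i$, so the edges in positions $i,i+1$ now have mirrors $\pm j_1,\pm j$ in this order. The positions $i+1<k$ carry the mirror $\pm j$ and satisfy $(*)$. After $k-i-1$ flips the two edges with mirror $\pm j$ are adjacent.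
\end{proof}

\subsection{Proof of Proposition~\ref{prop:triangle}}

\emph{The presentation.} We have $N,N'\ge2$ by Lemma~\ref{lem:zero}. Let $T=T(N,N')$, $\tilde b=\tilde a\tilde c$, and let $\pi\colon T\to G$ be the surjection $\tilde a\mapsto a$, $\tilde c\mapsto c$. Since $\tilde a^N=1$ if $N<\infty$ and $a$ has order exactly $N$, the map $\pi$ is injective on $\langle\tilde a\rangle$; for the same reason it is injective on $\langle\tilde b\rangle$. It induces a map $X(T)\to X$ that sends the square of $u$ to the square of $\pi(u)$.

Let $t\in\ker\pi$. Choose a path in $X(T)$ from $\langle\tilde a\rangle$ to $t\langle\tilde a\rangle$; its image in $X$ is closed. Each move on the image lifts to a move upstairs. Indeed, two consecutive edges upstairs that meet at a vertex of the first type are $u$ and $u\tilde a^k$. If their images form a backtrack, then $a^k=1$, so $\tilde a^k=1$ and they form a backtrack. If their images are flipped as the corner $\{h,ha^{-1}\}$ of the square of $h$, then either $h=\pi(u)$ and $a^k=a^{-1}$, or $h=\pi(u\tilde a^k)$ and $a^k=a$. By injectivity $\tilde a^k=\tilde a^{-1}$,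 respectively $\tilde a^k=\tilde a$, and the two edges form a corner of the square of $u$, respectively of $u\tilde a^k$, which lies over the square of $h$. At a vertex of the second type replace $a$ by $b$ throughout. By Lemma~\ref{lem:contract} the path upstairs reduces to a path with no edges and the same endpoints, so $t\langle\tilde a\rangle=\langle\tilde a\rangle$. Thus $t\in\langle\tilde a\rangle\cap\ker\pi=\{1\}$, and $G\cong T$.

\emph{Thinness.} Here we use the hypothesis on the Zariski closure. If $\Gamma^+$ had an abelian subgroup of finite index, the Zariski closure of that subgroup would be abelian and contain $SO_Q$, which is not abelian for $n\ge3$. So $\Gamma^+$, and hence $T\cong G$, is neither finite nor virtually abelian. Therefore $\frac12+\frac1N+\frac1{N'}<1$, and $G$ contains no $\mathbb{Z}^2$.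

Suppose that $n\ge5$ and $\Gamma$ is arithmetic. Then $\Gamma^+$ has finite index in $O_Q(\mathbb{Z})$, so it meets the group $U\cong\mathbb{Z}^{n-2}$ of Lemma~\ref{lem:unipotent} (for $\Lambda=\mathbb{Z}^n$) in a subgroup of rank $n-2\ge3$. Let $x,y\in G$ lift two independent elements of $U\cap\Gamma^+$. By Lemma~\ref{lem:kernel}, $xyx^{-1}=\zeta y$ with $\zeta$ central and $\zeta^2=1$, so $x^2yx^{-2}=y$. The abelian group $\langle x^2,y\rangle$ maps onto a group isomorphic to $\mathbb{Z}^2$, so it contains $\mathbb{Z}^2$. This is a contradiction. \qed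

\begin{example}\label{ex:familyNC}
For the family \eqref{eq:running}, $\Phi=\frac{(t-1)(t^q-1)}{t^{q+1}-1}$, so
\[
H=\frac{1+y+\dots+y^q}{1-y^q},\qquad H'=\frac{(1+y)(1+y^q)}{1-y^{q+1}}.
\]
Both series have nonnegative coefficients and constant term $1$, so $K_k,K'_k\ge4k$ for $k\geq 0$ by \eqref{eq:K}. Hence (NC) holds and $N=N'=\infty$. As $\theta_1=0$ and $\varphi_\nu=\pi$, we have $W=V$ and $\Gamma^+=G\cong\mathbb{Z}*\mathbb{Z}/2$. The case $q=1$ shows that the thinness statement of Proposition~\ref{prop:triangle} fails for $n=3$.
\end{example}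

\section{Coincidences: reflections}\label{sec:reflection}

Condition (NC) can fail. For $f=(t-1)^3(t^2+1)$ and $g=t^5+1$, an HHMG by Example~\ref{ex:family} (with angles $0<\frac\pi5<\frac\pi2<\frac{3\pi}5$), we have $H=\frac{1-y+y^2-y^3+y^4}{1-y^4}=1-y+\cdots$, so $K_2=4(2-1)=4$, while $a$ has infinite order. The mirrors $E-F_{-1}$, $E-F_0$, $E-F_1$ are then pairwise orthogonal, and the squares no longer account for all crossings. But a coincidence $K_{i-j}=4$ gives something in return: the vector $r=\frac12(F_i-F_j)$ has norm $\frac12K_{i-j}=2$, and the reflection in it exchanges $F_i$ and $F_j$. These reflections need not lie in $\Gamma$. What we show is an inclusion in the other direction: $\Gamma^+$ lies in a reflection group extended by a finite group.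

\begin{proposition}\label{prop:reflection}
Let a normalized system belong to an HHMG $\Gamma$ with $n\ge5$. Assume that $K_2=4$, or that there is an odd $m$ with $K_{m-1}=K_m=K_{m+1}=4$. If $\Gamma$ is arithmetic, there are an integral lattice $\Lambda$ of signature $(n-1,1)$ and a group $R$ of finite index in $O(\Lambda)$, generated by reflections in vectors of $\Lambda$, that acts on $\mathbb{H}^{n-1}$ with a noncompact fundamental polyhedron of finite volume. Consequently $\Gamma$ is thin if $n\ge997$, and even if $n\ge21$.
\end{proposition}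

By the symmetry $S$ the same holds with $K'$ in place of $K$.

\begin{proof}
\emph{The lattice.} Let $\Lambda=\frac12L_0\cap V$. It is discrete, and by Lemma~\ref{lem:lattice}(a),(b) its products lie in $\mathbb{Z}$ and it is $\Gamma^+$-invariant. It contains all $A^kv=\frac12(F_k+F_{k-1})$, so it spans $V$. Let $R$ be generated by the reflections $s_r\colon x\mapsto x-(x,r)r$ with $r\in\Lambda$, $(r,r)=2$. They lie in $O(\Lambda)$ and act on $\mathbb{H}^{n-1}$, and $R$ is normal in $O(\Lambda)$ because $\gamma s_r\gamma^{-1}=s_{\gamma r}$.

\emph{Roots from coincidences.} The component of $F_k$ orthogonal to $V$ is $(-1)^k\sqrt{\delta_b}\,z_b$. So $r_{ij}=\frac12(F_i-F_j)$ lies in $\Lambda$ if $i\equiv j\pmod2$; this is why $m$ is assumed odd. Suppose also $K_{i-j}=4$, so that $(r_{ij},r_{ij})=2$, and extend $s_{r_{ij}}$ to $W$ by the same formula. Since $(F_j,r_{ij})=-\frac12K_{i-j}=-2$ and $(F_0,r_{ij})=\frac12(K_j-K_i)$, the reflection sends $F_j$ to $F_j+2r_{ij}=F_i$, and it fixes $F_0$ if $K_i=K_j$.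

\emph{The vector $Av$ lies in $Rv$.} Recall $v=\frac12(F_0+F_{-1})$ and $Av=\frac12(F_0+F_1)$. If $K_2=4$, the reflection in $r_{1,-1}$ fixes $F_0$ (as $K_1=K_{-1}$) and sends $F_{-1}$ to $F_1$, so it sends $v$ to $Av$. In the other case, the reflection in $r_{m,-1}$ is defined because $K_{m+1}=4$; it fixes $F_0$ because $K_m=4=K_{-1}$, and sends $F_{-1}$ to $F_m$. The reflection in $r_{1,m}$ is defined because $K_{m-1}=4$; it fixes $F_0$ because $K_1=K_m$, and sends $F_m$ to $F_1$. Their composition sends $v$ to $Av$.

\emph{The inclusion.} Since $\Gamma^+\subset O(\Lambda)$ normalizes $R$, it permutes the $R$-orbits, and the set of $\gamma\in\Gamma^+$ with $\gamma v\in Rv$ is the stabilizer of the orbit $Rv$, a subgroup. It contains $A$ and $\hat C$ (as $\hat Cv=v$), so it is $\Gamma^+$. Hence $\Gamma^+\subset R\cdot\operatorname{Stab}_{O(\Lambda)}(v)$. The stabilizer is finite, since it is discrete and $v^\perp$ is definite. The product is a group, because $R$ is normal, and $R$ has finite index in it.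

\emph{Commensurability.} Write $v=\xi v_0$ with $v_0\in\mathbb{Q}^n$, $\xi\in\mathbb{R}^\times$. The basis $v,Av,\dots,A^{n-1}v$ has $\mathbb{Q}$-span $\xi\mathbb{Q}^n$ and an integral nondegenerate Gram matrix. Every $x\in\Lambda$ has integral products with this basis, so its coordinates are rational and $x\in\xi\mathbb{Q}^n$. Hence $\xi^{-1}\Lambda$ is a lattice contained in $\mathbb{Q}^n$, and $O(\Lambda)=O(\xi^{-1}\Lambda)$ is commensurable with $O(\mathbb{Z}^n)=O_Q(\mathbb{Z})$.

\emph{Conclusion.} Let $\Gamma$ be arithmetic. Then $\Gamma^+$ has finite index in $O_Q(\mathbb{Z})$, hence in $O_Q(\mathbb{Z})\cap O(\Lambda)$, hence in $O(\Lambda)$. So $R\cdot\operatorname{Stab}(v)$, and therefore $R$, has finite index in $O(\Lambda)$. By Theorem~\ref{thm:bhc}, $R$ has finite covolume. It contains a nontrivial element of the group $U\subset O(\Lambda)$ of Lemma~\ref{lem:unipotent}, so it is not cocompact. This contradicts Theorem~\ref{thm:prokhorov} if $n-1\ge996$. If $n\ge21$, then $n-1$ is even, so $n-1=20$ or $n-1\ge22$, and the finite index of $R$ in $O(\Lambda)$ contradicts Theorem~\ref{thm:esselmann}.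
\end{proof}

\section{The function $\Phi$ and factorial ratios}\label{sec:bober}

To apply the dichotomy we need $H$ explicitly. The interlacing \eqref{eq:normal} is imperfect at $1$ and at $-1$, where three roots of one polynomial follow each other. Passing from $f/g$ to $\Phi$ removes exactly this defect, and a perfect interlacing of roots of unity is a statement about a step function with values in $\{0,1\}$, hence about the integrality of a ratio of factorials.

\begin{lemma}\label{lem:interlace}
Let $(f,g)$ be a normalized pair. The numerator and the denominator of $\Phi$ in lowest terms are products of cyclotomic polynomials with simple roots that strictly alternate on the unit circle, and exactly one of them vanishes at $1$. Moreover $\Phi$ determines $(f,g)$.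
\end{lemma}

\begin{proof}
We have $\Phi=\frac{(t+1)f_0}{(t-1)g_0}$. Write $f_0=(t-1)^2f_1$ if $\theta_1=0$ and $g_0=(t+1)^2g_1$ if $\varphi_\nu=\pi$. The table lists the reduced form and the arguments in $[0,\pi]$ of its zeros and poles.
\[
\begin{array}{llll}
 & \Phi & \text{zeros} & \text{poles}\\[2pt]
\theta_1>0,\ \varphi_\nu<\pi & (t+1)f_0\,/\,(t-1)g_0 & \theta_1,\dots,\theta_\nu,\pi & 0,\varphi_1,\dots,\varphi_\nu\\
\theta_1=0,\ \varphi_\nu<\pi & (t^2-1)f_1\,/\,g_0 & 0,\theta_2,\dots,\theta_\nu,\pi & \varphi_1,\dots,\varphi_\nu\\
\theta_1>0,\ \varphi_\nu=\pi & f_0\,/\,(t^2-1)g_1 & \theta_1,\dots,\theta_\nu & 0,\varphi_1,\dots,\varphi_{\nu-1},\pi\\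
\theta_1=0,\ \varphi_\nu=\pi & (t-1)f_1\,/\,(t+1)g_1 & 0,\theta_2,\dots,\theta_\nu & \varphi_1,\dots,\varphi_{\nu-1},\pi
\end{array}
\]
In each row all zeros and poles are simple, they alternate on $[0,\pi]$ by \eqref{eq:normal}, and both $0$ and $\pi$ occur, so by conjugation symmetry they alternate on the whole circle. Finally $f/g=\Phi\cdot\bigl(\frac{t-1}{t+1}\bigr)^2$ with $f,g$ coprime and monic.
\end{proof}

Let $P_-$ be the one of the two polynomials that vanishes at $1$, let $P_+$ be the other, and put $\varrho=P_+/P_-=\Phi^{\pm1}$. By M\"obius inversion every cyclotomic polynomial is a product of integer powers of polynomials $t^c-1$. So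
\begin{equation}\label{eq:rho}
\varrho=\frac{\prod_{i=1}^\kappa(t^{a_i}-1)}{\prod_{l=1}^{\kappa'}(t^{b_l}-1)},\qquad a_i\ne b_l\ \text{ for all }i,l .
\end{equation}
This expression is unique: if $\prod_c(t^c-1)^{e_c}=1$ and $c$ is the largest index with $e_c\ne0$, then the order at a primitive $c$-th root of unity is $e_c\neq0$, a contradiction. The gcd of all $a_i,b_l$ is the number $d$ of Theorem~\ref{thm:precise}. Alternation gives $\deg P_+=\deg P_-$, so $\sum a_i=\sum b_l$, and the simple pole at $1$ gives $\kappa'=\kappa+1$.

\begin{lemma}\label{lem:factorial}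
For every $m\ge1$ the number $u_m=\prod_i(\frac{a_i}dm)!\big/\prod_l(\frac{b_l}dm)!$ is an integer.
\end{lemma}

\begin{proof}
Let $D(x)=\sum_i\lfloor a_ix\rfloor-\sum_l\lfloor b_lx\rfloor$. For $0\le x<1$, $\lfloor cx\rfloor$ is the number of roots of $t^c-1$ with argument in $(0,2\pi x]$. So $D(x)$ is the number of roots of $P_+$ minus the number of roots of $P_-$ with argument in $(0,2\pi x]$. As $1$ is a root of $P_-$, the next root belongs to $P_+$, and alternation gives $D(x)\in\{0,1\}$. Since $\sum a_i=\sum b_l$, the function $D$ has period $1$, so $D\ge0$ on $\mathbb{R}$. For a prime $\ell$ the $\ell$-adic valuation of $k!$ is $\sum_{i\ge1}\lfloor k/\ell^i\rfloor$, so that of $u_m$ is $\sum_{i\ge1}D(m/(d\ell^i))\ge0$.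
\end{proof}

\begin{theorem}[Bober {\cite[Theorem 1.2]{bober}}]\label{thm:bober}
Let $a_1,\dots,a_\kappa,b_1,\dots,b_{\kappa+1}$ be positive integers with $a_i\ne b_l$ for all $i,l$, with $\sum a_i=\sum b_l$, and with gcd $1$. If $u_m=\prod_i(a_im)!/\prod_l(b_lm)!$ is an integer for all $m\ge1$, then $u_m$ is
\[
\frac{((p+q)m)!}{(pm)!\,(qm)!},\qquad\frac{(2pm)!\,(qm)!}{(pm)!\,(2qm)!\,((p-q)m)!}\ \ (p>q),\qquad\text{or}\qquad\frac{(2pm)!\,(2qm)!}{(pm)!\,(qm)!\,((p+q)m)!}
\]
with $\gcd(p,q)=1$, or one of $52$ sporadic ratios.
\end{theorem}

The theorem identifies the sequence $(u_m)$, and factors in the displayed ratios may cancel. To return to $\varrho$ we need the following.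

\begin{lemma}\label{lem:unique}
If $\prod_c((cm)!)^{e_c}=1$ for all $m\ge1$ (a finite product over $c\ge1$, $e_c\in\mathbb{Z}$), then all $e_c$ vanish.
\end{lemma}

\begin{proof}
Let $c$ be the largest index with $e_c\ne0$. If $c=1$, take $m=2$. If $c\ge2$, take a prime $\ell>c(c-1)$. The interval $[\frac\ell c,\frac\ell{c-1})$ has length greater than $1$, so it contains an integer $m$, and $(c-1)m<\ell\le cm<2\ell$. Then $\ell$ divides $(cm)!$ exactly once and does not divide $(c'm)!$ for $c'<c$. So the product has $\ell$-adic valuation $e_c\ne0$.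
\end{proof}

For coprime $p,q\ge1$ and signs $\sigma,\tau\in\{\pm1\}$ put
\[
U_{\sigma\tau}(p,q)=\frac{1-\sigma\tau y^{p+q}}{(1-\sigma y^p)(1-\tau y^q)} .
\]
Substituting $-y$ for $y$ turns $U_{\sigma\tau}(p,q)$ into $U_{\sigma'\tau'}(p,q)$ with $\sigma'=(-1)^p\sigma$, $\tau'=(-1)^q\tau$.

\begin{proposition}\label{prop:list}
Let $d=1$. Either $\varrho$ is one of the $52$ rational functions \eqref{eq:rho} given by the sporadic ratios, or, after applying $S$ if necessary,
\begin{equation}\label{eq:HU}
H=U_{\sigma\tau}(p,q),\qquad H'=U_{\sigma'\tau'}(p,q)^{-1},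
\end{equation}
for some coprime $p,q\ge1$ and signs $\sigma,\tau$; in the second case \eqref{eq:family} holds.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:factorial}, Theorem~\ref{thm:bober} applies, and by Lemma~\ref{lem:unique} the exponent of each $t^c-1$ in $\varrho$ equals the exponent of $(cm)!$ in the ratio found. Since $\sum a_i=\sum b_l$, we have $\varrho(1/y)=\prod_i(1-y^{a_i})/\prod_l(1-y^{b_l})$. For the three families this is, using $\frac{1-y^{2p}}{1-y^p}=1+y^p$,
\[
\frac{1-y^{p+q}}{(1-y^p)(1-y^q)},\qquad\frac{1+y^p}{(1+y^q)(1-y^{p-q})},\qquad\frac{(1+y^p)(1+y^q)}{1-y^{p+q}},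
\]
that is, $U_{++}(p,q)$, $U_{-+}(q,p-q)$ and $U_{--}(p,q)^{-1}$. As $H(y)=\varrho(1/y)^{\pm1}$, the series $H$ is some $U_{\sigma\tau}(p,q)^{\pm1}$. If the exponent is $-1$, then $H'=1/H(-y)=U_{\sigma'\tau'}(p,q)$, and we apply $S$. So we may assume $H=U_{\sigma\tau}(p,q)$, and then $H'=U_{\sigma'\tau'}(p,q)^{-1}$. Finally $\Phi(t)=1/H(1/t)=\frac{(t^p-\sigma)(t^q-\tau)}{t^{p+q}-\sigma\tau}$.
\end{proof}

\section{Finding the coincidences}\label{sec:cases}

Since $K,K'$ are even, $K_0=K_0'=0$, and $k=\pm1$ satisfies (NC), only $k\ge2$ has to be examined. If $a^P=1$, then $F_{k+P}=F_k$, so $K$ has period $P$; the same holds for $b$ and $K'$.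

\subsection{The case $d\ge2$}

\begin{proposition}\label{prop:d2}
If $d\ge2$, then {\rm(NC)} holds.
\end{proposition}

\begin{proof}
Both $H$ and $H'(y)=1/H(-y)$ are integral power series in $y^d$ with constant term $1$. The argument below uses only this, so by $S$ it suffices to treat $K$. By \eqref{eq:K}, $K_k=4\sum_ih_{di}(k-di)_+$. Hence $K$ is the restriction of a function that is linear on each interval $[md,(m+1)d]$, $K_{md}\in4d\,\mathbb{Z}_{\ge0}$, and $K_k=4k$ for $0\le k\le d$. Let $md\le k\le(m+1)d$ with $m\ge0$.
\begin{itemize}
\item If $d\mid k$, then $K_k=0$ or $K_k\ge4d\ge8$.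
\item If $d\nmid k$ and $K_{md},K_{(m+1)d}\ne0$, then both are at least $4d$, so $K_k\ge4d\ge8$ by linearity.
\item If $d\nmid k$ and $K_{md}=0$, then $a^{md}=1$ by Lemma~\ref{lem:zero}, so $K_k=K_{k-md}=4(k-md)$. This equals $4$ only if $k=md+1$, and then $a^k=a$.
\item If $d\nmid k$ and $K_{(m+1)d}=0$, then $a^{(m+1)d}=1$, so $K_k=K_{(m+1)d-k}=4((m+1)d-k)$. This equals $4$ only if $k=(m+1)d-1$, and then $a^k=a^{-1}$. \qedhere
\end{itemize}
\end{proof}

\subsection{The infinite families}

Assume \eqref{eq:HU}. The identity $\frac{1+x}{1-x}+\frac{1+z}{1-z}=\frac{2(1-xz)}{(1-x)(1-z)}$ with $x=\sigma y^p$, $z=\tau y^q$ splits $H$ into two series of the form $\frac12\bigl(1+2\sum_{i\ge1}x^i\bigr)$. By \eqref{eq:K}, for $k\ge0$,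
\begin{equation}\label{eq:omega}
K_k=2\bigl(\omega_{\sigma,p}(k)+\omega_{\tau,q}(k)\bigr),\qquad\omega_{\sigma,p}(k)=k+2\sum_{i\ge1}\sigma^i(k-pi)_+ .
\end{equation}
On successive intervals of length $p$, the function $\omega_{+,p}$ has slopes $1,3,5,\dots$, so $\omega_{+,p}(k)\ge k$, and $\omega_{-,p}$ has slopes $1,-1,1,\dots$, so $\omega_{-,p}(k)$ is the distance from $k$ to $2p\mathbb{Z}$. In particular
\begin{equation}\label{eq:omega2}
\omega_{+,1}(2)=4,\qquad\omega_{-,1}(2)=0,\qquad\omega_{\pm,p}(2)=2\ \ (p\ge2).
\end{equation}

\begin{lemma}\label{lem:claim}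
Assume \eqref{eq:HU}. If $K_2\ne4$ and $(\sigma,\tau)\ne(-,-)$, then {\rm(NC)} holds.
\end{lemma}

\begin{proof}
\emph{The sequence $K$.} Let $k\ge2$. If $(\sigma,\tau)=(+,+)$, then $K_k\ge4k\ge8$. If the signs are mixed and $K_k=4$, then the two terms in \eqref{eq:omega} add up to $2$, one is at least $k$ and the other is nonnegative; so $k=2$, contrary to $K_2\ne4$.

\emph{The sequence $K'$.} Recall $K'_2=K_2\neq4$ and $H'=\frac{(1-\sigma'y^p)(1-\tau'y^q)}{1-\sigma'\tau'y^{p+q}}$. In \eqref{eq:K} only the coefficients $h'_i$ with $i<k$ contribute to $K'_k$, so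
\begin{equation}\label{eq:Kp}
K'_k=4\bigl(k-\sigma'(k-p)_+-\tau'(k-q)_+\bigr)\qquad(0\le k\le p+q).
\end{equation}

Let $(\sigma',\tau')=(-,-)$. Then $H'$ has nonnegative coefficients, so $K'_k\ge4k\ge8$ for $k\ge2$.

Let $(\sigma',\tau')=(+,+)$. For $p\le q$ the bracket in \eqref{eq:Kp} equals $k$, $p$, $p+q-k$ on $[0,p]$, $[p,q]$, $[q,p+q]$; in all cases $K'_k=4\min(k,p,q,p+q-k)$ for $0\le k\le p+q$. So $K'_{p+q}=0$ and $b^{p+q}=1$. Let $K'_k=4$ and let $r\in[0,p+q)$ be the residue of $k$; then $K'_r=4$ and $r\ne0$. If $2\le r\le p+q-2$, then $\min(p,q)=1$ and $p+q\ge4$, so $K'_2=4\min(2,p,q,p+q-2)=4$, which is excluded. Hence $r\in\{1,p+q-1\}$ and $b^k=b^{\pm1}$.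

Let the signs be mixed; exchanging the names of $(\sigma,p)$ and $(\tau,q)$, let $\sigma'=+$, $\tau'=-$. Then $K'_k=4\bigl(\min(k,p)+(k-q)_+\bigr)$ for $0\le k\le p+q$. Put $P=2(p+q)$ and write $H'=J/(1-y^P)$ with $J=(1-y^p)(1+y^q)(1-y^{p+q})=\sum_iJ_iy^i$, of degree $P$. Since $h'_i=J_i$ for $i<P$,
\[
\tfrac14K'_P=\sum_{i=0}^PJ_i\,(P-i)=PJ(1)-\frac{dJ}{dy}(1)=0,
\]
because $J$ has a double zero at $1$. So $b^P=1$. Let $K'_k=4$ and write $k\equiv\pm r\pmod P$ with $0\le r\le p+q$; then $K'_r=4$ and $r\neq0$. If $r\ge2$, then $\min(r,p)+(r-q)_+=1$ forces $p=1$ and $r\le q$, so $q\ge2$ and $K'_2=4(1+0)=4$, which is excluded. Hence $r=1$ and $b^k=b^{\pm1}$.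
\end{proof}

\begin{proposition}\label{prop:families}
Assume \eqref{eq:HU}. Outside the cases {\rm(E1)} and {\rm(E2)}, condition {\rm(NC)} holds. In case {\rm(E1)}, $K_2=4$. In case {\rm(E2)} there is an odd $m$ with $K_{m-1}=K_m=K_{m+1}=4$.
\end{proposition}

\begin{proof}
By \eqref{eq:omega} and \eqref{eq:omega2}, $K_2=4$ if and only if one term is $0$ and the other is $2$, that is, one parameter equals $1$ with sign $-$ and the other is at least $2$. This is (E1). Let $(\sigma,\tau)=(-,-)$. If $p=q=1$, then $K_2=0$, which Lemma~\ref{lem:zero} excludes; if exactly one of $p,q$ equals $1$, we are in (E1); otherwise we are in (E2). So outside (E1) and (E2) the hypotheses of Lemma~\ref{lem:claim} hold.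

In case (E2), $\gcd(2p,2q)=2$ divides $1-(-1)$, so there is $m\ge1$ with $m\equiv1\pmod{2p}$ and $m\equiv-1\pmod{2q}$, and $m$ is odd. As $p,q\ge2$, the numbers $\pm2$ have distance $2$ from $2p\mathbb{Z}$ and from $2q\mathbb{Z}$. Therefore
\[
K_{m-1}=2(0+2)=4,\qquad K_m=2(1+1)=4,\qquad K_{m+1}=2(2+0)=4.\qedhere
\]
\end{proof}

\section{Proofs of the main theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:precise}]
By Proposition~\ref{prop:normal}, $n$ is odd, and twisting so that $f(1)=0$ produces a normalized pair and a normalized system $(V,A,v)$ that belongs to the HHMG, with $\Gamma^+=\langle A,-A^{-1}B\rangle$. The product form of $\Phi$ and its uniqueness are \eqref{eq:rho}. Let $n\ge5$.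

If $d\ge2$, then (NC) holds by Proposition~\ref{prop:d2}, and Proposition~\ref{prop:triangle} gives (a). If $d=1$, Proposition~\ref{prop:list} gives the alternative in (b). In case \eqref{eq:family} replace the system by its image under $S$ if necessary; it belongs to the same HHMG and satisfies \eqref{eq:HU}. Outside (E1), (E2), condition (NC) holds by Proposition~\ref{prop:families}, and Proposition~\ref{prop:triangle} gives thinness. In the cases (E1), (E2), Proposition~\ref{prop:families} provides the hypothesis of Proposition~\ref{prop:reflection}, which gives thinness for $n\ge997$ and for $n\ge21$. This proves (b). In the cases listed in (c), condition (NC) holds, and it is invariant under $S$. So $G\cong T(N,N')$ by Proposition~\ref{prop:triangle}, and Lemma~\ref{lem:kernel} describes the map $G\to\Gamma^+$.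
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(f,g)$ be the normalized pair of an arithmetic HHMG. A normalized pair comes from at most two original pairs, itself and its twist, and $S$ is an involution, so it suffices to show that there are finitely many such normalized pairs up to $S$. Since $n$ is odd, Theorem~\ref{thm:precise} leaves three possibilities:
\begin{itemize}
\item $n=3$;
\item $n\ge5$, $d=1$, and $\Phi$ or $\Phi^{-1}$ is one of the $52$ sporadic functions;
\item $n\ge5$, and $(f,g)$ is, up to $S$, of type (E1) or (E2) with $n<997$ (indeed $n\le19$).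
\end{itemize}
In the first and third cases $n$ is bounded, and for each $n$ there are finitely many pairs. In the second case there are finitely many $\Phi$, and $\Phi$ determines $(f,g)$ by Lemma~\ref{lem:interlace}. Hence only finitely many HHMGs are arithmetic.
\end{proof}

\begin{thebibliography}{9}

\bibitem{owr}
\emph{Arbeitsgemeinschaft: Thin Groups and},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3904/\allowbreak OWR\_2021\_50.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}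

\bibitem{bober}
Bober, \emph{Factorial ratios, hypergeometric series, and a family of step functions}, J. London Math. Soc. 79 (2009).

\bibitem{esselmann}
Esselmann, J. Number Theory 61 (1996).

\bibitem{prokhorov}
Prokhorov, Math. USSR Izv. 28 (1987).

\end{thebibliography}
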